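# Minimal $(s,t)$-separators: an exponential rate below the golden ratio

## 1. Two theorems on the number of minimal separators

Graphs are finite and simple. For a graph $G$ and distinct non-adjacent vertices $s,t$, a set $S\subseteq V(G)\setminus\{s,t\}$ is an *$(s,t)$-vertex separator* if $s$ and $t$ lie in different components of $G-S$. It is *minimal* if no proper subset of $S$ is an $(s,t)$-vertex separator. Write $N(s,t)$ for the set of minimal $(s,t)$-vertex separators of $G$, and $\varphi=(1+\sqrt5)/2=1.6180339\ldots$

**Theorem 1.** There are absolute constants $c<\varphi$ and $C$ with $|N(s,t)|\le C\,c^{n}$ for every graph $G$ on $n$ vertices and all distinct non-adjacent $s,t$. One may take $c=\varphi^{\,1-\exp(-10^{32})}$.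

**Theorem 2.** Let $M(k)$ be the maximum of $|N(s,t)|$ over graphs with $k$ vertices besides the non-adjacent vertices $s,t$. Then $c_*:=\lim_k M(k)^{1/k}$ exists, $M(k)\le c_*^{\,k}$ for all $k\ge0$, and $c_*\le\varphi^{\,1-\exp(-10^{32})}<\varphi$. Hence $|N(s,t)|\le c_*^{\,n-2}$ always.

The question behind these statements is how many minimal separators a pair $s,t$ can have in a graph on $n$ vertices. Trivially there are at most $2^n$. The problem is posed in "Two Families Theorem: A Few Combinatorial Applications" (https://compsciclub.ru/attachments/classes/slides_RZG6nVLy/longest_paths_parameterized_algorithms_lecture_240517.pdf). Two known bounds are quoted with it: an upper bound $C_0n^{C_0}\varphi^n$ with an absolute constant $C_0$ (there $\varphi$ is rounded to $1.618$), and graphs with about $1.4521^n$ minimal $(s,t)$-separators. It asks whether the upper bound can be improved. Made precise: are there $c<\varphi$ and $C>0$, independent of $n,G,s,t$, with $|N(s,t)|\le Cn^Cc^n$? Theorem 1 says yes, without a polynomial factor. Theorem 2 removes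 the constant factor too: with $c=\varphi^{\,1-\exp(-10^{32})}$ we get $|N(s,t)|\le c^{\,n-2}$. The improvement in the exponent is absurdly small; no attempt is made to optimise it.

**Small cases by hand.** No minimal separator contains another, so $N(s,t)$ is an antichain of subsets of a $k$-set, where $k=n-2$. For $k=0,1,2,3$ the largest antichains have $1,1,2,3$ members. The path $s-v_1-\dots-v_k-t$ has the $k$ minimal separators $\{v_1\},\dots,\{v_k\}$ for $k\geq 1$. When $k=0$ the only minimal separator is $\emptyset$. So $M(0)=1$, $M(1)=1$, $M(2)=2$, $M(3)=3$.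

Now take $r$ paths from $s$ to $t$, each with three inner vertices, sharing only their ends. A minimal separator picks one inner vertex from each path, so there are $3^r=3^{k/3}$ of them, where $k=3r$. Thus $M(3r)^{1/(3r)}\ge3^{1/3}=1.4422\ldots$ At the other extreme, if $k$ vertices are each joined to both $s$ and $t$ and to nothing else, the only minimal separator consists of all $k$ of them.

## 2. A minimal separator is the full boundary of both sides

**Notation.** For a vertex set $Q$, $N(Q)$ is the set of vertices outside $Q$ with a neighbour in $Q$, and $N[Q]=Q\cup N(Q)$; so $N[\emptyset]=\emptyset$. (The family $N(s,t)$ has two vertices as arguments, so no confusion should arise.) For a vertex $v$, $N_B(v)=N(v)\cap B$. For a set $X$ disjoint from $B$, $N_B(X)=N(X)\cap B$. For $W\subseteq B$, $N_B(W)=\bigcup_{w\in W}N_B(w)$. The same conventions hold with $A$ in place of $B$. A vertex set is connected if it induces a connected subgraph.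

Let $S\in N(s,t)$, and let $A,B$ be the components of $G-S$ containing $s,t$. Then
$$N(A)=N(B)=S. \tag{1}$$
Indeed $N(A)\subseteq S$ because $A$ is a component of $G-S$. For $v\in S$, the set $S\setminus\{v\}$ is not a separator, so there is an $s$–$t$ path avoiding $S\setminus\{v\}$, and it passes through $v$. Its part before $v$ lies in $G-S$ and starts at $s$, so it lies in $A$; its part after $v$ lies in $B$. So $v$ has a neighbour in $A$ and one in $B$.

**Definition (triples).** For a graph $H$ and non-adjacent $s\ne t$, let $\mathcal T(H)$ be the set of partitions $V(H)=A\sqcup S\sqcup B$ with $s\in A$, $t\in B$, $A$ and $B$ connected, and $N(A)=N(B)=S$. We write $a=|A|$, $b=|B|$, $f=|S|$.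

There are no $A$–$B$ edges in a triple. Each of $A$ and $B$ determines the triple: $S=N(A)$ and $B=V(H)\setminus N[A]$, and symmetrically. On the path $s-u-v-w-t$ the three triples have $A=\{s\}$, $\{s,u\}$, $\{s,u,v\}$.

Minimal separators are triples, except that $G-S$ may have further components; their union will be called $D$.

## 3. Weighing connected sets by percolation, and the bound $2\varphi^n$

A sensible first approach is to count the sets $A$ instead of the sets $S$, using the probability that a random exploration from $s$ stops exactly at $A$.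

**Lemma 1 (percolation).** Let $H$ be a graph, $\emptyset\ne R\subseteq V(H)$, and $\pi:V(H)\setminus R\to[0,1]$. Let $\mathcal C$ be the family of sets $C\supseteq R$ such that every component of $H[C]$ meets $R$. Then
$$\sum_{C\in\mathcal C}\ \prod_{v\in C\setminus R}\pi(v)\prod_{v\in N(C)}(1-\pi(v))\le1 . \tag{2}$$

*Proof.* Declare each $v\notin R$ open with probability $\pi(v)$, independently, and closed otherwise. Let $C(\omega)$ be the set of vertices reachable from $R$ by paths whose vertices outside $R$ are all open. We claim that for $C\in\mathcal C$, $C(\omega)=C$ if and only if all of $C\setminus R$ is open and all of $N(C)$ is closed. If $C(\omega)=C$, every vertex of $C\setminus R$ is open, and a vertex of $N(C)$ cannot be open, since it would then be reachable. Conversely, if $C\setminus R$ is open, every vertex of $C$ is reachable inside $C$, because its component in $H[C]$ meets $R$; and if $N(C)$ is closed, no path can leave $C$. So the event $C(\omega)=C$ has probability equal to the summand of $C$. These events are disjoint for distinct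 $C$. $\square$

Put $p=\varphi^{-2}$ and $q=1-p=\varphi^{-1}$; indeed $\varphi^{-1}+\varphi^{-2}=1$. Take $R=\{s\}$ and $\pi\equiv p$. Then $\mathcal C$ is the family of connected sets containing $s$, and the summand of $A$ is
$$\mathrm{wt}(A):=p^{|A|-1}q^{|N(A)|}\ \ge\ \varphi^{-(2|A|+|N(A)|)} .$$
Hence, for every real $M$,
$$\text{at most }\varphi^{M}\text{ connected sets }A\ni s\text{ satisfy }2|A|+|N(A)|\le M, \tag{3}$$
and the same holds for $t$. As a check, on a path $s,v_1,\dots,v_k$ the weights are $q,pq,\dots,p^{k-1}q,p^k$, and they sum to $1$.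

Now let $S\in N(s,t)$, with $A,B,D$ as in Section 2 and $d=|D|$. Since $a+b+f+d=n$,
$$2\min(a,b)+f=n-d-|a-b|\le n. \tag{4}$$
By (3), applied from $s$ if $a\le b$ and from $t$ if $b<a$, we get $|N(s,t)|\le2\varphi^n$.

**Where this stops.** The argument used only that $S=N(A)$ and that $A$ is the smaller side. From this information alone, $\varphi^n$ is the truth up to a polynomial factor. Consider separators with $S=N(C_s)$ and $|C_s|\le|C_t|$, where $C_s,C_t$ are the components of $s,t$ in $G-S$; by (3) there are at most $\varphi^n$, since $2|C_s|+|S|\le n$. Let $G$ be the disjoint union of a star with centre $s$ and $n-b-1$ leaves, and a path on $b$ vertices containing $t$. For each set $J$ of $b-1$ leaves let $S$ be the set of the other leaves. Then $C_s=\{s\}\cup J$, $N(C_s)=S$ and $|C_s|=b=|C_t|$. This gives $\binom{n-b-1}{b-1}$ such sets $S$.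

Let $\sigma_k=\sum_{j\ge0}\binom{k-j}{j}$, where $0\le j\le k/2$. By Pascal's rule $\sigma_k=\sigma_{k-1}+\sigma_{k-2}$ for $k\geq 2$, and $\sigma_0=\sigma_1=1$, so $\sigma_k$ is the Fibonacci number $F_{k+1}$. Also $F_m\ge\varphi^{m-2}$ for $m\ge1$, by induction from $F_1=F_2=1$, since $\varphi^{m-2}+\varphi^{m-3}=\varphi^{m-1}$. So for $n\ge3$
$$\sum_{b\ge1}\binom{n-b-1}{b-1}=\sigma_{n-2}=F_{n-1}\ge\varphi^{n-3},$$
and some $b$ gives at least $\varphi^{n-3}/n$ sets. We must therefore use $S=N(B)$, which fails in the star example whenever $S\neq\emptyset$: there the leaves in $S$ have no neighbour in $C_t$.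

## 4. Reduction to balanced triples that cover the graph

Equation (4) also shows that (3) wins outright if $d+|a-b|$ is a positive fraction of $n$. So the real issue is triples with $D$ almost empty and $a\approx b$.

**Constants.** They are chosen in the order listed. Only the last, $\eta$, is tiny beyond imagination, and the ones before it do not depend on it.

- $\gamma_1=\frac1{2000}$, $K_1=2\cdot10^6$, $\rho_1=1/K_1$, $L=1000K_1$.
- $\gamma_2=\frac1{1000K_1}$, $K_2=5\cdot10^{12}$, $\rho_2=1/K_2$, $L_2=1000K_1K_2=10^{22}$.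
- $\Lambda=100(K_1+K_1^2L+K_1K_2)\le8.1\cdot10^{23}$ and $\Theta=(4L+L^2+LL_2)\ln\varphi\le9.7\cdot10^{30}$.
- $\Gamma=10^{31}\ge\Theta+2\Lambda+2L+1$ and $\eta=\frac1{100}e^{-\Gamma}$.

The bounds hold because $K_1^2L=8\cdot10^{21}$, $K_1K_2=10^{19}$, $LL_2=2\cdot10^{31}$, $L^2=4\cdot10^{18}$, and $0.4812<\ln\varphi<0.48122$.

For $0<\rho\le1$ put $\tilde h(\rho)=\rho(1+\ln(1/\rho))$. The number of subsets of size at most $\rho n$ of an $n$-set satisfies
$$\sum_{i\le\rho n}\binom ni\le\sum_i\binom ni\rho^{\,i-\rho n}=\rho^{-\rho n}(1+\rho)^n\le e^{\tilde h(\rho)n}, \tag{5}$$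
since $\rho^{i-\rho n}\ge1$ when $i\le\rho n$. We shall need $\rho_i\le\gamma_i$ and $\tilde h(\rho_i)\le\gamma_i/40$. These hold: $\tilde h(\rho_1)=5\cdot10^{-7}(1+\ln(2\cdot10^6))\le7.8\cdot10^{-6}\le1.25\cdot10^{-5}=\gamma_1/40$, and $\tilde h(\rho_2)=2\cdot10^{-13}(1+\ln(5\cdot10^{12}))\le6.1\cdot10^{-12}\le1.25\cdot10^{-11}=\gamma_2/40$.

**Proposition.** Let $0<\varepsilon\le\eta/2$. For every graph $H$ on $n$ vertices and non-adjacent $s\ne t$, the number of $(A,S,B)\in\mathcal T(H)$ with $\big||A|-|B|\big|\le\varepsilon n$ is at most $C_1\varphi^ne^{-\eta n/2}$, where $C_1=20+4e^{1+2\Lambda}$.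

**Theorem 1 follows from the Proposition.** Put $\varepsilon=\eta^2$, and let $S\in N(s,t)$ with $A,B,D,d$ as above.

*If $d+|a-b|>\varepsilon n$*, then $2\min(a,b)+f\le(1-\varepsilon)n$ by (4). By (3) from $s$ (if $a\le b$) or from $t$ (if $b<a$), there are at most $2\varphi^{(1-\varepsilon)n}$ such $S$.

*Otherwise* $d\le\varepsilon n$ and $|a-b|\le\varepsilon n\le2\varepsilon(n-d)$, the last step because $d\le n/2$. By (1), $(A,S,B)\in\mathcal T(G-D)$. Since $2\varepsilon=2\eta^2\le\eta/2$, the Proposition applies to $G-D$ with $2\varepsilon$ in place of $\varepsilon$. As $\varphi e^{-\eta/2}>1$, it gives, for each fixed $D$, at most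
$$C_1(\varphi e^{-\eta/2})^{n-d}\le C_1\varphi^ne^{-\eta n/2}$$
triples. By (5) there are at most $e^{\tilde h(\varepsilon)n}$ choices of $D$. Here $\tilde h(\eta^2)=\eta^2(1+2\ln(1/\eta))\le\eta/8$. So this case contributes at most $C_1\varphi^ne^{-\eta n/4}\le C_1\varphi^{(1-\eta^2)n}$, as $\eta^2\ln\varphi\le\eta/4$.

Altogether $|N(s,t)|\le(2+C_1)\varphi^{(1-\eta^2)n}$, and $\eta^2=10^{-4}e^{-2\cdot10^{31}}\ge\exp(-10^{32})$. This is Theorem 1 with $C=2+C_1$. $\square$

Until the end of Section 10 we prove the Proposition. Fix $H$ with $|V(H)|=n$. By the symmetry exchanging $(A,s)$ and $(B,t)$ it suffices to count triples with $b\le a\le b+\varepsilon n$ and to double the result. For these, since $a+b+f=n$,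
$$2b+f\le n,\qquad 2a+f=n+(a-b)\le(1+\varepsilon)n. \tag{6}$$

## 5. Marking a separator by its defect

**Definition (defect).** For a vertex set $A''$, $\mathrm{Def}(A''):=\{v\in N(A''):N(v)\subseteq N[A'']\}$.

These are the boundary vertices from which one sees nothing new. If $(A,S,B)$ is a triple, then $\mathrm{Def}(A)=\emptyset$: every $v\in S$ has a neighbour in $B$, and $B\cap N[A]=\emptyset$. In the star example, by contrast, $\mathrm{Def}(C_s)=S$. So we want to show that connected sets with empty defect carry little of the total percolation weight, which is at most $1$ by Lemma 1.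

The plan is a double count. From each triple, produce a great many connected sets $A''\ni s$ of weight only slightly below $\mathrm{wt}(A)$, in such a way that each $A''$ is produced only a few times. If there were nearly $\varphi^n$ triples, each of weight at least about $\varphi^{-n}$, the sets $A''$ would have total weight above $1$.

**A perturbation that does not suffice.** Choose $m$ vertices $J\subseteq S$ and put $A''=A\cup J$. This is connected and there are $\binom fm\le(en/m)^m$ choices of $J$. But to return from $A''$ to $A$ we must find $J$ inside $A''$, and the obvious bound for that is $\binom{|A''|}m$. If $a\ge n/10$ this is at least $(n/(10m))^m$. Gain over loss is then at most $(10e)^m$, however small $m/n$ is, and we have no way to make it beat a weight loss of the form $e^{-\Theta m}$.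

**The perturbation that works.** Choose $I\subseteq S$ with $|I|=m$, leave $I$ in the boundary, and instead swallow all $B$-neighbours $W_I$ of $I$. Then every vertex of $I$ has all its neighbours in $N[A'']$: it has become a defect vertex, so $I$ is visible in $A''$. Now $W_I$ has no contact with $A$, so to keep $A''$ connected we also swallow some connectors $X_I\subseteq S\setminus I$ joining $A$ to $W_I$. If few vertices other than $I$ become defects, say $O(m)$, then $I$ can be guessed in $2^{O(m)}$ ways. The gain is $\binom{|U|}m$, where $U\subseteq S$ is the supply of usable vertices. If $|U|\ge n/100$ and $m\approx\eta n$, this gain is at least about $(100\eta)^{-m}$, and it beats any $e^{O(m)}$ with a constant independent of $\eta$, once $\eta$ is small.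

**Example 1.** Let $A=\{s\}$, $S=\{u_1,u_1',u_2,u_2'\}$, all adjacent to $s$. Let $B=\{w_1,t,w_2\}$ with edges $w_1t$, $tw_2$; let $u_1,u_1'$ be adjacent to $w_1$ and $u_2,u_2'$ to $w_2$; no other edges. This is a triple. Use $u_1$ as the connector for $w_1$ and take $I=\{u_1'\}$. Then $W_I=\{w_1\}$, $X_I=\{u_1\}$, $A''=\{s,u_1,w_1\}$ and $N(A'')=\{u_1',u_2,u_2',t\}$. The vertices $u_2,u_2',t$ all have the neighbour $w_2\notin N[A'']$, so $\mathrm{Def}(A'')=\{u_1'\}=I$ exactly.

**Example 2.** Let $A=\{s\}$, $B=\{t\}$, $S=\{u_1,\dots,u_f\}$ with $f\geq 2$, each $u_i$ adjacent to $s$ and $t$ only. With connector $u_1$ and $I=\{u_2\}$ we get $A''=\{s,u_1,t\}$, $N(A'')=\{u_2,\dots,u_f\}$, and all of these are defects. A vertex of $B$ with a huge neighbourhood spoils the marking.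

So two things must be arranged. The set $S$ must be larger than a supply of connectors, for which at most $b$ vertices suffice; this requires $f-b$ to be linear in $n$ (Section 6). And small sets with huge neighbourhoods must be excluded (Section 7).

## 6. Small $b$ or thin $S$

**Step 1: triples with $b<n/10$.** Apply Lemma 1 with $R=\{t\}$, $\pi\equiv\frac1{10}$. The summand of $B$ is $10^{-(b-1)}0.9^f\ge10^{-n/10}0.9^n$, so there are at most $(10^{0.1}/0.9)^n\le1.4^n$ such triples.

**Step 2: triples with $f<1.2\,b$.** The ratio $(b+f)/(2b+f)$ increases with $f$, so by (6) $b+f\le\frac{2.2}{3.2}(2b+f)\le\frac{11}{16}n$. Lemma 1 with $R=\{t\}$, $\pi\equiv\frac12$ has summand $2^{-(b-1)-f}$ at $B$, so there are at most $2^{11n/16}$ such triples. Here $2^{11}=2048<2206<\varphi^{16}$: from $\varphi^2+\varphi^{-2}=3$, squaring and subtracting $2$ three times gives $\varphi^{16}+\varphi^{-16}=2207$.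

Both bounds are at most $\varphi^ne^{-\eta n/2}$, since $1.4<2^{11/16}<\varphi\,(2048/2206)^{1/16}<\varphi e^{-\eta/2}$. In all remaining triples $b\ge n/10$ and $f\ge1.2b$, so
$$f-b\ \ge\ 0.2\,b\ \ge\ n/50. \tag{7}$$

(The $3^{k/3}$ paths example has $f=r$. Its separator through all middle vertices has $a=b=r+1$, hence falls under Step 2.)

## 7. Triples with a hub are rare

**Definition (hub).** A $(\rho,\gamma)$-hub of a triple is a set $Q$ with $Q\subseteq A$ or $Q\subseteq B$, $|Q|\le\rho n$ and $|N(Q)|\ge\gamma n$.

In Example 2, where $n=f+2$, the set $\{t\}$ has $n-2$ neighbours, so it is a hub as soon as $\rho n\ge1$ and $\gamma n\le n-2$.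

A small set is cheap to guess, and knowing a set with a large neighbourhood lets us choose better percolation probabilities.

**Lemma 2.** For $(\rho,\gamma)=(\rho_i,\gamma_i)$, $i=1,2$, the number of triples satisfying (6) and having a $(\rho,\gamma)$-hub is at most $4\varphi^ne^{-\gamma n/20}$.

*Proof.* **Step 1: guess the hub.** Consider hubs $Q\subseteq B$. By (5) there are at most $e^{\tilde h(\rho)n}$ choices of $Q$. Fix $Q$ and count the triples for which $Q$ is a hub contained in $B$. For such a triple $N(Q)\subseteq B\cup S$. Let $g=|N(Q)\cap S|$ and $h=|N(Q)\cap B|$, so $g+h\ge\gamma n$.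

**Step 2: the case $g\ge\gamma n/4$.** Here we gain because we know that $A$ avoids $N[Q]$, so the vertices of $S$ in $N[Q]$ can be closed for free. Apply Lemma 1 with $R=\{s\}$, $\pi=0$ on $N[Q]$ and $\pi=p$ elsewhere; note $s\notin N[Q]\subseteq B\cup S$. Since $A\cap N[Q]=\emptyset$ and $|S\cap N[Q]|=g$, the summand of $A$ is
$$p^{a-1}q^{f-g}\ge\varphi^{-(2a+f)+g}\ge\varphi^{-(1+\varepsilon)n+\gamma n/4}.$$
So there are at most $\varphi^{(1+\varepsilon)n}\varphi^{-\gamma n/4}\le\varphi^{(1+\varepsilon)n}e^{-\gamma n/10}$ such triples, as $\frac14\ln\varphi>\frac1{10}$.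

**Step 3: the case $g<\gamma n/4$.** Now $h\ge\frac34\gamma n$, so most of $N(Q)$ lies in $B$, and a fair coin on $N(Q)$ makes each of these vertices cost $2$ instead of $\varphi^2$. Apply Lemma 1 with $R=Q\cup\{t\}$, $\pi=\frac12$ on $N(Q)\setminus R$ and $\pi=p$ elsewhere. As $B$ is connected and contains $R$, it belongs to $\mathcal C$. At most $h$ vertices of $B\setminus R$ lie in $N(Q)$, and at most $b-h$ lie outside $N(Q)$. Of the $f$ vertices of $N(B)=S$, exactly $g$ lie in $N(Q)$, and none lies in $R$. So the summand of $B$ is at least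
$$p^{b-h}2^{-h}q^{f-g}2^{-g}=\varphi^{-(2b+f)}(\varphi^2/2)^h(\varphi/2)^g\ge\varphi^{-(1+\varepsilon)n}(\varphi^{7/4}/2)^{\gamma n}\ge\varphi^{-(1+\varepsilon)n}e^{\gamma n/10}.$$
The first inequality uses (6), $\varphi^2/2>1>\varphi/2$, $h\ge\frac34\gamma n$ and $g\le\frac14\gamma n$. The second uses $\frac74\ln\varphi-\ln2>0.14$. So again there are at most $\varphi^{(1+\varepsilon)n}e^{-\gamma n/10}$ triples.

**Step 4: add up.** Hubs $Q\subseteq A$ are treated in the same way with $(A,s)$ and $(B,t)$ exchanged, since (6) bounds both $2a+f$ and $2b+f$ by $(1+\varepsilon)n$. Two sides, two cases and the choice of $Q$ give at most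
$$4\varphi^n\exp\big((\tilde h(\rho)+\varepsilon-\gamma/10)n\big)\le4\varphi^ne^{-\gamma n/20},$$
because $\varphi^{\varepsilon n}\le e^{\varepsilon n}$, $\tilde h(\rho)\le\gamma/40$ and $\varepsilon\le\gamma/40$. $\square$

Let $\mathcal E^*$ be the set of triples with $b\le a\le b+\varepsilon n$ that satisfy (7) and have no $(\rho_1,\gamma_1)$-hub and no $(\rho_2,\gamma_2)$-hub. The absence of hubs amounts to bounded degrees away from a small exceptional set.

**Lemma 3.** Let $\tau\in\mathcal E^*$ and $i\in\{1,2\}$. There is $\mathrm{Ex}_B^i\subseteq B\cup S$ with $|\mathrm{Ex}_B^i|\le2\gamma_in$ such that every $w\in B$ has at most $K_i$ neighbours in $(B\cup S)\setminus\mathrm{Ex}_B^i$. Likewise there is $\mathrm{Ex}_A^i\subseteq A\cup S$ with $|\mathrm{Ex}_A^i|\le2\gamma_in$ such that every $w\in A$ has at most $K_i$ neighbours in $(A\cup S)\setminus\mathrm{Ex}_A^i$.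

*Proof.* Start with $Q=\emptyset$. While some $w\in B$ has more than $K_i$ neighbours outside $N[Q]$, add $w$ to $Q$ (such a $w$ is not yet in $Q$). Each step increases $|N[Q]|$ by more than $K_i$, so always $|Q|\le n/K_i=\rho_in$, and the process stops. Put $\mathrm{Ex}_B^i=N[Q]\subseteq B\cup S$ for the final $Q$. Since $Q\subseteq B$ has $|Q|\le\rho_in$ and is not a hub, $|N(Q)|<\gamma_in$, so $|\mathrm{Ex}_B^i|<\gamma_in+\rho_in\le2\gamma_in$. The argument for $A$ is the same. $\square$

## 8. The enlarged sets $A_I$

Fix $\tau=(A,S,B)\in\mathcal E^*$. All choices made below (exceptional sets, minimal subsets, connectors) are fixed functions of $\tau$, for instance the first possibility in a fixed ordering.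

**Step 1: remove from $S$ the vertices of large degree.** Let $S^1:=S\setminus(\mathrm{Ex}_A^1\cup\mathrm{Ex}_B^1)$. Then $|S\setminus S^1|\le4\gamma_1n=0.002n$, and every vertex of $A\cup B$ has at most $K_1$ neighbours in $S^1$. Counting edges, $\sum_{u\in S^1}(|N_A(u)|+|N_B(u)|)\le K_1n$. Let
$$S^*:=\{u\in S^1:|N_A(u)|+|N_B(u)|\le L\},\qquad\text{so}\qquad|S^1\setminus S^*|\le K_1n/L=0.001n.$$

**Step 2: find the vertices of $B$ that must not be swallowed.** Swallowing $w\in B$ adds $N_B(w)$ to the neighbourhood, so we need $|N_B(w)|$ bounded. Let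
$$B^{\rm bad}:=(B\cap\mathrm{Ex}_B^2)\cup\{w\in B\setminus\mathrm{Ex}_B^2:|N_B(w)|>L_2\}.$$
By Lemma 3 there are at most $K_2n$ pairs $(w_0,w)$ with $w_0\in B$, $w\in N_B(w_0)\setminus\mathrm{Ex}_B^2$. So at most $K_2n/L_2$ vertices lie in the second set, and $|B^{\rm bad}|\le(2\gamma_2+K_2/L_2)n=0.003n/K_1$. Each has at most $K_1$ neighbours in $S^1$, so at most $0.003n$ vertices of $S^1$ have a neighbour in $B^{\rm bad}$. (This is why $\gamma_2$ is chosen after $K_1$.)

**Step 3: choose the connectors.** Let $S_0\subseteq S^*$ be an inclusion-minimal subset with $N_B(S_0)=N_B(S^*)$. By minimality each element of $S_0$ has a $B$-neighbour adjacent to no other element of $S_0$. These private neighbours are distinct, so $|S_0|\le b$. For $w\in N_B(S^*)$ fix some $x(w)\in S_0\cap N(w)$.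

**Step 4: the supply $U$ is linear.** Let $U:=\{u\in S^*\setminus S_0:N_B(u)\cap B^{\rm bad}=\emptyset\}$. We have lost $0.002n+0.001n$ in Step 1, $0.003n$ in Step 2 and at most $b$ in Step 3, so by (7)
$$|U|\ge f-b-0.006n\ge n/50-0.006n\ge n/100.$$

**Step 5: define $A_I$.** Let $m=\lfloor\eta n\rfloor$; then $m\le n/100\le|U|$. For $I\subseteq U$ with $|I|=m$ put
$$W_I=\bigcup_{u\in I}N_B(u),\qquad X_I=\{x(w):w\in W_I\}\subseteq S_0,\qquad A_I=A\cup X_I\cup W_I.$$

**Step 6: $A_I$ is connected and contains $s$.** Every vertex of $X_I\subseteq S=N(A)$ has a neighbour in $A$, and each $w\in W_I$ is adjacent to $x(w)\in X_I$. Moreover $|X_I|\le|W_I|\le Lm$, because $I\subseteq S^*$. (Here $S=N(A)$ is used. It does not matter whether $t\in A_I$.)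

**Step 7: $A_I$ is only slightly lighter than $A$.** Put $Y_I:=B\cap N[A_I]$. As $A$ has no neighbours in $B$,
$$Y_I=W_I\cup N_B(X_I)\cup N_B(W_I).$$
Also $N(A_I)=(S\setminus X_I)\cup(Y_I\setminus W_I)$, since $S=N(A)$. As $X_I\subseteq S^*$, we have $|N_B(X_I)|\le L\cdot Lm$; as $W_I\cap B^{\rm bad}=\emptyset$, we have $|N_B(W_I)|\le L_2\cdot Lm$. So $|N(A_I)|\le f+(L^2+LL_2)m$ and $|A_I|\le a+2Lm$, whence
$$\mathrm{wt}(A_I)\ge\mathrm{wt}(A)\,p^{2Lm}q^{(L^2+LL_2)m}=e^{-\Theta m}\,\mathrm{wt}(A). \tag{8}$$

**Step 8: $I\subseteq\mathrm{Def}(A_I)$.** Let $u\in I$. Since $I\cap S_0=\emptyset$, $u\in S\setminus X_I\subseteq N(A_I)$. Also $N(u)\subseteq A\cup S\cup N_B(u)\subseteq A\cup S\cup W_I\subseteq N[A_I]$.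

**Step 9: for at least half of all $m$-subsets $I\subseteq U$, $|\mathrm{Def}(A_I)|\le2\Lambda\eta n$.** We bound the expected number of defects. Choose $I$ uniformly at random among the $m$-subsets of $U$; then $P(u\in I)=m/|U|\le100\eta$ for $u\in U$. Let $w_0\in B$; we bound the probability that $w_0\in Y_I$ through its three parts.

- $w_0$ has at most $K_1$ neighbours in $U\subseteq S^1$, so $P(w_0\in W_I)\le100K_1\eta$. This holds for every vertex of $B$.
- Let $x\in S_0$. For $x\in X_I$ we need $W_I\cap N_B(x)\ne\emptyset$, and $|N_B(x)|\le L$; so $P(x\in X_I)\le100K_1L\eta$. Since $w_0$ has at most $K_1$ neighbours in $S_0\subseteq S^1$, $P(w_0\in N_B(X_I))\le100K_1^2L\eta$.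
- $W_I\subseteq B\setminus\mathrm{Ex}_B^2$, and $w_0$ has at most $K_2$ neighbours in $B\setminus\mathrm{Ex}_B^2$. Each of them is in $W_I$ with probability at most $100K_1\eta$. So $P(w_0\in N_B(W_I))\le100K_1K_2\eta$.

Hence $P(w_0\in Y_I)\le\Lambda\eta$ for every $w_0\in B$. Now we use $S=N(B)$: for each $v\in S$ fix $w(v)\in N_B(v)$, independently of $I$. We have $\mathrm{Def}(A_I)\subseteq N(A_I)\subseteq S\cup B$. If $v\in S\cap\mathrm{Def}(A_I)$, then $w(v)\in B\cap N[A_I]=Y_I$. If $v\in B\cap\mathrm{Def}(A_I)$, then $v\in Y_I$. So each vertex of $S\cup B$ is a defect with probability at most $\Lambda\eta$, and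
$$E|\mathrm{Def}(A_I)|\le(f+b)\Lambda\eta\le\Lambda\eta n.$$
By Markov's inequality $|\mathrm{Def}(A_I)|>2\Lambda\eta n$ has probability at most $\frac12$.

Let $\mathcal I(\tau)$ be the family of $m$-subsets $I\subseteq U$ with $|\mathrm{Def}(A_I)|\le2\Lambda\eta n$. Step 9 says $|\mathcal I(\tau)|\ge\frac12\binom{|U|}m$.

## 9. Few triples lead to the same set

**Lemma 4.** For each set $A''$ there are at most $2^{2\Lambda\eta n+2Lm}$ pairs $(\tau,I)$ with $\tau\in\mathcal E^*$, $I\in\mathcal I(\tau)$ and $A_I=A''$.

*Proof.* **Step 1: given $A''$, the pair $(I,W_I)$ determines $(\tau,I)$.** We recover the connectors as $X_I=A''\cap N(W_I)$. A vertex of $W_I\subseteq B$ has no neighbour in $A$, and $N(W_I)$ is disjoint from $W_I$; so $A''\cap N(W_I)\subseteq X_I$. Conversely, every $x\in X_I\subseteq S$ lies outside $W_I$ and is adjacent to a vertex of $W_I$, so $x\in A''\cap N(W_I)$. Then $A=A''\setminus(X_I\cup W_I)$, and $A$ determines $\tau$.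

**Step 2: count the sets $I$.** By Step 8 of Section 8, $I\subseteq\mathrm{Def}(A'')$. If any pair exists, $|\mathrm{Def}(A'')|\le2\Lambda\eta n$ by the definition of $\mathcal I(\tau)$. So there are at most $2^{2\Lambda\eta n}$ choices of $I$.

**Step 3: count the sets $W_I$ for given $I$.** Every vertex of $W_I$ lies in $A''$ and has a neighbour in $I$, so $W_I$ is a subset of $Z:=A''\cap\bigcup_{u\in I}N(u)$, which depends only on $A''$ and $I$. If $(A'',I)$ arises from some $\tau$, then $A''\subseteq A\cup X_I\cup B$, so $Z\subseteq X_I\cup\bigcup_{u\in I}(N_A(u)\cup N_B(u))$ and $|Z|\le Lm+Lm$, because $|X_I|\le Lm$ and $I\subseteq S^*$. Hence there are at most $2^{2Lm}$ choices of $W_I$. $\square$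

In Example 1, $A''=\{s,u_1,w_1\}$ and $I=\{u_1'\}$ give $Z=\{s,w_1\}$. The correct choice $W_I=\{w_1\}$ gives $A''\cap N(w_1)=\{u_1\}=X_I$ and $A=\{s\}$.

## 10. The total weight is at most one

**Step 1: double count.** We may assume $\mathcal E^*\ne\emptyset$. By Lemma 1 with $R=\{s\}$, $\pi\equiv p$, the weights of distinct connected sets $A''\ni s$ sum to at most $1$, and by Lemma 4 each set $A''$ is of the form $A_I$ for at most $2^{2\Lambda\eta n+2Lm}$ pairs. By (6), $\mathrm{wt}(A)\ge\varphi^{-(2a+f)}\ge\varphi^{-(1+\varepsilon)n}$. Together with (8) and Step 9,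
$$2^{2\Lambda\eta n+2Lm}\ \ge\sum_{\tau\in\mathcal E^*}\sum_{I\in\mathcal I(\tau)}\mathrm{wt}(A_I)\ \ge\ |\mathcal E^*|\cdot\tfrac12\min_\tau\tbinom{|U|}m\cdot e^{-\Theta m}\varphi^{-(1+\varepsilon)n}. \tag{9}$$

**Step 2: the gain.** For $m\ge1$, $|U|\ge n/100$ and $m\le\eta n$ give $\binom{|U|}m\ge(|U|/m)^m\ge(100\eta)^{-m}=e^{\Gamma m}$. For $m=0$ the bound $\binom{|U|}m\ge e^{\Gamma m}$ is trivial.

**Step 3: solve for $|\mathcal E^*|$.** Use $2\le e$ and $\eta n\le m+1$ on the left of (9):
$$|\mathcal E^*|\le2\varphi^{(1+\varepsilon)n}\exp\big(\Theta m+2\Lambda(m+1)+2Lm-\Gamma m\big)\le2e^{2\Lambda}\varphi^{(1+\varepsilon)n}e^{-m}\le2e^{1+2\Lambda}\varphi^ne^{-3\eta n/4}.$$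
The second inequality is $\Gamma\ge\Theta+2\Lambda+2L+1$. The third uses $m\ge\eta n-1$ and $\varepsilon\ln\varphi\le\eta/4$.

**Step 4: collect all cases.** A triple with $b\le a\le b+\varepsilon n$ falls under Section 6, or has a hub, or lies in $\mathcal E^*$. Section 6 contributes at most $2\varphi^ne^{-\eta n/2}$. Lemma 2 for $i=1,2$ contributes at most $8\varphi^ne^{-\gamma_2n/20}\le8\varphi^ne^{-\eta n/2}$. So the number of these triples is at most $(10+2e^{1+2\Lambda})\varphi^ne^{-\eta n/2}$. Doubling, to include $a\le b$, gives $C_1=20+4e^{1+2\Lambda}$. This proves the Proposition, and with it Theorem 1. $\blacksquare$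

## 11. Gluing at $s$ and $t$: proof of Theorem 2

The purpose of this section is to turn $Cc^n$ into a bound with no constant factor. Recall Fekete's lemma: if a real sequence satisfies $x_{k+l}\ge x_k+x_l$ for all $k,l\ge1$, then $\lim_kx_k/k$ exists in $(-\infty,\infty]$ and equals $\sup_{k\ge1}x_k/k$.

**Step 1: $M(k+l)\ge M(k)M(l)$.** Let $G_1,G_2$ have $k$ and $l$ vertices besides $s,t$, with $s,t$ non-adjacent in each. Glue them by identifying the two copies of $s$ and the two copies of $t$, with no other identifications or edges; call the result $G$. Every $s$–$t$ path of $G$ has its internal vertices in a single $G_i$, since there are no edges between $V(G_1)\setminus\{s,t\}$ and $V(G_2)\setminus\{s,t\}$. So $S$ is an $(s,t)$-separator of $G$ if and only if each $S\cap V(G_i)$ is one in $G_i$. Consequently $S$ is minimal if and only if both parts are minimal: a smaller separator in one part gives a smaller one in $G$, and a smaller separator of $G$ is smaller in at least one part. Hence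
$$|N_G(s,t)|=|N_{G_1}(s,t)|\,|N_{G_2}(s,t)|,$$
and choosing $G_1,G_2$ optimal gives the claim.

**Step 2: pass to the limit.** We have $M(k)\ge1$, by the edgeless graph with $S=\emptyset$; also $M(0)=1$ and $M(k)\le2^k$. So $\ln M(k)$ is a real superadditive sequence, and Fekete's lemma gives $\lim_kM(k)^{1/k}=\sup_{k\ge1}M(k)^{1/k}=:c_*$, which is at most $2$. Being a supremum, $c_*$ satisfies $M(k)\le c_*^{\,k}$ for $k\ge1$, and for $k=0$ both sides are $1$. By Theorem 1, $M(k)\le Cc^{k+2}$ with $c=\varphi^{\,1-\exp(-10^{32})}$. Taking $k$-th roots, $c_*\le c<\varphi$. A graph on $n$ vertices has $k=n-2$ vertices besides $s,t$, so $|N(s,t)|\le c_*^{\,n-2}$. $\blacksquare$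

## 12. All minimal separators, and nearly minimal ones

**All minimal separators.** A minimal separator of a graph is, by definition, a minimal $(s,t)$-separator for some non-adjacent pair $s,t$. So a graph on $n\ge2$ vertices has at most $\binom n2c_*^{\,n-2}$ minimal separators.

**Nearly minimal separators.** For $\delta\in(0,\frac12]$, the number of sets $S$ that contain some $S'\in N(s,t)$ with $|S\setminus S'|\le\delta n$ is at most $e^{\tilde h(\delta)n}c_*^{\,n-2}$. Indeed $S$ is determined by $S'$ and $S\setminus S'$. There are at most $c_*^{\,n-2}$ choices for the first by Theorem 2, and at most $e^{\tilde h(\delta)n}$ for the second by (5).
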